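\title{Coinvariants of $\mathrm{GL}_n(\mathbb{F}_q)$ on polynomial rings and the Lewis--Reiner--Stanton conjecture}

\begin{abstract}
Let $S=\mathbb{F}_q[x_1,\dots,x_n]$ and $Q=S/(x_1^{q^m},\dots,x_n^{q^m})$. Lewis, Reiner and Stanton conjectured a formula for the Hilbert series of the $\mathrm{GL}_n(\mathbb{F}_q)$-invariants of $Q$ in terms of $(q,t)$-binomial coefficients. We prove it for all $q$, $n$ and $m$. The proof passes to coinvariants. Explicit power-sum maps identify the coinvariants of $S$ with a direct sum of shifted Dickson algebras $D_0,\dots,D_n$; they are surjective by a choice of test polynomials, and injective by a dimension count along a transfer map from $n+1$ to $n$ variables. When $X^{q^m}$ is replaced by any monic $q$-polynomial of degree $q^m$ over a commutative $\mathbb{F}_q$-algebra, invariants and coinvariants are free modules whose rank is a sum of Gaussian binomial coefficients.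
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $q$ be a power of a prime $p$, let $n\ge1$ and $m\ge0$ be integers, and let $S=\mathbb{F}_q[x_1,\dots,x_n]$ with $\deg x_i=1$. The group $G=\mathrm{GL}_n(\mathbb{F}_q)$ acts on $S$ through its natural action on the space of linear forms $V=\mathbb{F}_qx_1+\dots+\mathbb{F}_qx_n$. Since $(\sum c_ix_i)^{q^m}=\sum c_ix_i^{q^m}$ for $c_i\in\mathbb{F}_q$, the ideal $(x_1^{q^m},\dots,x_n^{q^m})$ is $G$-stable, and $G$ acts on the graded ring
\[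
Q=S/(x_1^{q^m},\dots,x_n^{q^m}).
\]
We ask for the dimension of the fixed space $Q^G$ in each degree, that is, for its Hilbert series, where $\operatorname{Hilb}(M,t)=\sum_d\dim_{\mathbb{F}_q}(M_d)\,t^d$.

For $0\le k\le m$ the \emph{$(q,t)$-binomial coefficient} is
\[
\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}=\prod_{i=0}^{k-1}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}} .
\]
It is a polynomial in $t$ (Proposition~\ref{prop:grass} exhibits it as the Hilbert series of a finite-dimensional ring), and its value at $t=1$ is the Gaussian binomial coefficient $\binom mk_q=\prod_{i<k}\frac{q^m-q^i}{q^k-q^i}$, the number of $k$-dimensional subspaces of $\mathbb{F}_q^m$. It can also be written as $\operatorname{Hilb}(R^{P_k},t)/\operatorname{Hilb}(R^{\mathrm{GL}_m(\mathbb{F}_q)},t)$, where $R=\mathbb{F}_q[y_1,\dots,y_m]$ and $P_k$ is the stabilizer of a $k$-dimensional space of linear forms; we do not use this description. Lewis, Reiner and Stanton conjectured in 2014 the formula \eqref{eq:LRS} below; see \cite{GLG}. We prove it.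

\begin{theorem}\label{thm:main}
For all prime powers $q$ and all integers $n\ge1$, $m\ge0$,
\begin{equation}\label{eq:LRS}
\operatorname{Hilb}(Q^{G},t)=\sum_{k=0}^{\min(n,m)}t^{(n-k)(q^m-q^k)}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}.
\end{equation}
\end{theorem}

For $m=0$ both sides are $1$. For $n=1$ and $m\ge1$ the group $\mathbb{F}_q^*$ fixes exactly the span of the powers $x^a$ with $(q-1)\mid a$ and $a\le q^m-1$, and the right side is $t^{q^m-1}+(1-t^{q^m-1})/(1-t^{q-1})$. For $m=1$ the formula reads $t^{n(q-1)}+1$: the only invariants are the constants and the multiples of the top monomial $(x_1\cdots x_n)^{q-1}$.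

\subsection{Counting orbits}\label{sub:orbits}

The value of \eqref{eq:LRS} at $t=1$ can be guessed from a deformation. Let $m\ge1$ and $Q'=S/(x_1^{q^m}-x_1,\dots,x_n^{q^m}-x_n)$. Since $X^{q^m}-X$ has the elements of $\mathbb{F}_{q^m}$ as simple roots, $\mathbb{F}_{q^m}\otimes Q'$ is the ring of all $\mathbb{F}_{q^m}$-valued functions on the finite set $\operatorname{Hom}_{\mathbb{F}_q}(V,\mathbb{F}_{q^m})$, and $G$ acts by permuting this set. Two linear maps lie in one orbit exactly when they have the same image. So $\dim (Q')^G$ is the number of $\mathbb{F}_q$-subspaces of $\mathbb{F}_{q^m}$ of dimension at most $n$, which is $\sum_{k\le\min(n,m)}\binom mk_q$, the right side of \eqref{eq:LRS} at $t=1$. The ring $Q$ is the associated graded ring of $Q'$ for the filtration by degree, and the leading form of an invariant is invariant, so $\dim Q^G\ge\dim(Q')^G$. For $n\ge2$ the order of $G$ is divisible by $p$, no averaging argument is available, and the reverse inequality needs a proof. Formula \eqref{eq:LRS}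 asserts it, and also places the invariants belonging to the $k$-dimensional subspaces in specific degrees.

\subsection{Dickson algebras and coinvariants}

For a finite-dimensional $\mathbb{F}_q$-vector space $W$ let $S(W)$ be its symmetric algebra; thus $S=S(V)$. Let $\dim W=k$, and put
\[
D_k=S(W)^{\mathrm{GL}(W)},\qquad f_W(X)=\prod_{w\in W}(X-w).
\]
Dickson's theorem \cite{Dickson,Wilkerson} states that $f_W(X)=X^{q^k}+\sum_{i<k}c_iX^{q^i}$ and that $D_k=\mathbb{F}_q[c_0,\dots,c_{k-1}]$ is a polynomial ring with $\deg c_i=q^k-q^i$. Hence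
\[
H_k(t):=\operatorname{Hilb}(D_k,t)=\prod_{i<k}\bigl(1-t^{q^k-q^i}\bigr)^{-1}.
\]
In all cases $c_0=c_0(W)$ denotes the coefficient of $X$ in $f_W$, so $c_0=\prod_{w\ne0}(-w)=\prod_{w\ne0}w$; for $k=0$ we have $f_W=X$, $c_0=1$ and $D_0=\mathbb{F}_q$.

Knowing $S^G=D_n$ does not determine $Q^G$, because $S^G\to Q^G$ need not be onto. For $m=1$ and $n<q^{n-1}$ the top monomial of $Q$ is invariant (Lemma~\ref{lem:dual}), but its degree $n(q-1)$ is smaller than the least positive degree $q^{n-1}(q-1)$ of $D_n$. The \emph{coinvariants}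
\[
M_G=M/\operatorname{span}\{\sigma u-u:\ \sigma\in G,\ u\in M\}
\]
behave better: $Q_G$ is the quotient of $S_G$ by the image of the ideal. Moreover $(M^*)^G=(M_G)^*$ and $Q$ is self-dual, so $Q_G$ determines the Hilbert series of $Q^G$. The task is to compute $S_G$.

The orbit picture suggests how. The coinvariants of the space of functions on a finite $G$-set are detected by summing a function over each orbit. In Section~\ref{sub:orbits} the orbits whose image lies in a subspace $W$ make up $\operatorname{Hom}(V,W)$. So we sum over $\operatorname{Hom}(V,W)$, now with $W$ an abstract space of dimension $k$ and with values in $S(W)$. For a linear map $\varphi:V\to W$ let $F(\varphi)=F(\varphi(x_1),\dots,\varphi(x_n))\in S(W)$ be the image of $F\in S(V)$, and define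
\begin{equation}\label{eq:T}
T_k(F)=c_0(W)^{-n}\sum_{\varphi\in\operatorname{Hom}(V,W)}F(\varphi).
\end{equation}
We shall see in Section~\ref{sec:prelim} that $T_k(F)\in D_k$. The map $T_k$ lowers degrees by $n(q^k-1)$, and $T_k(\sigma F)=T_k(F)$ for $\sigma\in G$ because $\varphi\mapsto\varphi\sigma$ permutes $\operatorname{Hom}(V,W)$. For a graded space $M$ let $M(-a)$ be $M$ shifted up by $a$, so $M(-a)_d=M_{d-a}$.

\begin{theorem}\label{thm:S}
The map $T=(T_0,\dots,T_n)$ induces an isomorphism of graded vector spaces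
\[
S_G\cong\bigoplus_{k=0}^nD_k\bigl(-n(q^k-1)\bigr).
\]
In particular $\operatorname{Hilb}(S_G,t)=\sum_{k=0}^nt^{n(q^k-1)}\prod_{i<k}(1-t^{q^k-q^i})^{-1}$.
\end{theorem}

The remainder of $X^{q^m}$ on division by $f_W$ in $D_k[X]$ has the form $\sum_{j<k}r_jX^{q^j}$ (Lemma~\ref{lem:rem}). Let $\mathfrak r_k=(r_0,\dots,r_{k-1})\subset D_k$, with $\mathfrak r_0=0$.

\begin{theorem}\label{thm:Q}
The map $T$ induces an isomorphism $Q_G\cong\bigoplus_{k=0}^{\min(n,m)}(D_k/\mathfrak r_k)\bigl(-n(q^k-1)\bigr)$, and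
\[
\operatorname{Hilb}(Q_G,t)=\sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}.
\]
\end{theorem}

The rings $Q$ and $Q'$ are members of one family. Let $B$ be a commutative $\mathbb{F}_q$-algebra and let $g(X)=X^{q^m}+\sum_{i<m}b_iX^{q^i}\in B[X]$ be a monic \emph{$q$-polynomial}. Then $g(\sum c_ix_i)=\sum c_ig(x_i)$ for $c_i\in\mathbb{F}_q$, so $G$ acts $B$-linearly on
\[
M_g=(B\otimes S)/(g(x_1),\dots,g(x_n)).
\]
Unadorned tensor products are over $\mathbb{F}_q$.

\begin{theorem}\label{thm:family}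
The $B$-modules $(M_g)_G$ and $M_g^G$ are free of rank $\sum_{k\le\min(n,m)}\binom mk_q$, and their formation commutes with every base change $B\to B'$.
\end{theorem}

Theorem~\ref{thm:S} carries the weight. After preliminaries and a case worked by hand (Sections~\ref{sec:prelim} and~\ref{sec:example}) we show that $T$ is onto (Section~\ref{sec:lower}), which bounds $\dim(S_G)_d$ from below. The matching upper bound comes from a transfer map between coinvariants in $n+1$ and in $n$ variables (Sections~\ref{sec:transfer} and~\ref{sec:upper}). Section~\ref{sec:quot} computes the image under $T$ of the ideal generated by the $g(x_i)$, and Section~\ref{sec:dual} dualizes.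

\section{Monomials, power sums and lines}\label{sec:prelim}

Write $A(V)=S(V)_{\mathrm{GL}(V)}$ and let $[F]$ be the class of $F$. Two isomorphisms $V\to V'$ differ by an element of $\mathrm{GL}(V')$, so they induce the same map $A(V)\to A(V')$. Thus all spaces of dimension $n$ give one graded space $A_n$, with $A_0=\mathbb{F}_q$; put $a_{n,d}=\dim(A_n)_d$. Since $\mathrm{GL}(V)\times\mathrm{GL}(V')\subset\mathrm{GL}(V\oplus V')$, there are bilinear products $A_a\times A_b\to A_{a+b}$ with $[F]\cdot[F']=[FF']$. For a line $K\subset V$ let $F|_{V/K}$ be the image of $F$ in $S(V/K)$.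

Two standard facts are used repeatedly. First, as $\mathbb{F}_q^*$ is cyclic, for $a\in\mathbb{Z}$
\begin{equation}\label{eq:sum}
\sum_{\lambda\in\mathbb{F}_q^*}\lambda^a=\begin{cases}-1&\text{if }(q-1)\mid a,\\ 0&\text{otherwise;}\end{cases}
\end{equation}
hence $\sum_{\beta\in\mathbb{F}_q}\nu(\beta)=0$ for every polynomial $\nu$ of degree less than $q-1$ (a constant is added $q$ times). Second, $G$ is generated by the monomial matrices (diagonal times permutation) together with, for $n\ge2$, the transvection $\tau$ that sends $x_1$ to $x_1+x_2$ and fixes the other $x_i$: by Gaussian elimination $G$ is generated by diagonal matrices and the maps $x_i\mapsto x_i+cx_j$, and these are conjugate to $\tau$ under monomial matrices.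

\begin{lemma}\label{lem:mono}
Let $F=\prod_ix_i^{a_i}$.
\begin{enumerate}
\item[(a)] If $(q-1)\nmid a_i$ for some $i$, then $[F]=0$.
\item[(b)] If $\deg F>0$ and $a_i=0$ for some $i$, then $[F]=0$.
\end{enumerate}
Hence $a_{n,d}=0$ for $0<d<n(q-1)$.
\end{lemma}

\begin{proof}
(a) Scaling $x_i$ by a generator $\lambda$ of $\mathbb{F}_q^*$ gives $[F]=\lambda^{a_i}[F]$ with $\lambda^{a_i}\ne1$. (b) After renumbering, $F=x_2F'$ and $F'$ does not involve $x_1$. Applying $\tau$ to $x_1F'$ gives $[x_1F']=[x_1F']+[x_2F']$. Finally, a monomial of positive degree with nonzero class has all exponents positive multiples of $q-1$.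
\end{proof}

\begin{lemma}\label{lem:power}
Let $\dim W=k$ and $s_a=s_a(W)=\sum_{w\in W}w^a$, with $0^0=1$. Then $s_a\in c_0D_k$ for all $a\ge0$, $s_a=0$ for $a<q^k-1$, and $s_{q^k-1}=c_0$.
\end{lemma}

\begin{proof}
In characteristic $p$ we have $f_W'=c_0$. Expanding in powers of $X^{-1}$,
\[
\sum_{a\ge0}s_aX^{-a-1}=\sum_{w\in W}\frac1{X-w}=\frac{f_W'}{f_W}=c_0X^{-q^k}\Bigl(1+\sum_{i<k}c_iX^{q^i-q^k}\Bigr)^{-1},
\]
and the last factor is a series in $X^{-1}$ over $D_k$ with constant term $1$.
\end{proof}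

A map $\varphi:V\to W$ is a free choice of $\varphi(x_1),\dots,\varphi(x_n)\in W$, so
\begin{equation}\label{eq:Tmono}
T_k\Bigl(\prod_ix_i^{a_i}\Bigr)=\prod_i\frac{s_{a_i}(W)}{c_0}\in D_k .
\end{equation}
Thus $T_k$ is a graded map $A_n\to D_k(-n(q^k-1))$. The map $T_0$ takes the constant term.

Let $U_i=\langle x_1,\dots,x_i\rangle$. The polynomial $f_{U_{i-1}}(x_i)=\prod_{u\in U_{i-1}}(x_i-u)$ is monic in $x_i$ of degree $q^{i-1}$, and it vanishes at $\varphi$ exactly when $\varphi(x_i)\in\varphi(U_{i-1})$. Put $\Lambda_n=\prod_{i=1}^nf_{U_{i-1}}(x_i)$. Every line of $V$ contains exactly one vector whose last nonzero coordinate is $1$, so $\Lambda_n$ is a product of one nonzero vector from each line. Three consequences: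
\begin{itemize}
\item $\sigma\Lambda_n\in\mathbb{F}_q^*\Lambda_n$ for $\sigma\in G$, so the ideal $\Lambda_nS(V)$ is $G$-stable;
\item $\Lambda_n|_{V/K}=0$ for every line $K\subset V$;
\item $s_{q^n-1}(V)=\prod_{v\ne0}v=\pm\Lambda_n^{q-1}$, since the line of $v$ contributes $\prod_{\lambda\in\mathbb{F}_q^*}\lambda v=-v^{q-1}$.
\end{itemize}
Let $E_n\subset A_n$ be the image of $\Lambda_nS(V)$ and $e_{n,d}=\dim(E_n)_d$.

\section{The case $q=2$, $n=2$ by hand}\label{sec:example}

Let $q=2$ and $V=\langle x,y\rangle$. Theorem~\ref{thm:S} predicts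
\[
\operatorname{Hilb}(A_2,t)=1+\frac{t^2}{1-t}+\frac{t^6}{(1-t^2)(1-t^3)}=1+t^2+t^3+t^4+t^5+2t^6+\cdots.
\]
\emph{Upper bounds come from relations.} We have $[x^ay^b]=[x^by^a]$, and $[y^d]=0$ for $d>0$ by Lemma~\ref{lem:mono}(b). Applying $x\mapsto x+y$ to $x^3y^{b-1}$ and using $(x+y)^3=x^3+x^2y+xy^2+y^3$ gives
\begin{equation}\label{eq:q2rel}
[x^2y^{b}]=[xy^{b+1}]\qquad(b\ge1).
\end{equation}
So $(A_2)_d$ is spanned by $[xy^{d-1}]$ for $2\le d\le5$, and $(A_2)_6$ by $[xy^5]=[x^2y^4]$ and $[x^3y^3]$.

\emph{Lower bounds come from $T$.} For $W=\{0,w\}$ we have $c_0=w$ and $s_a=w^a$ for $a\ge1$, so $T_1(x^ay^b)=w^{a+b-2}$ for $a,b\ge1$, and $[xy^{d-1}]\ne0$. The map $T_1$ does not separate $xy^5$ from $x^3y^3$, but $T_2$ does: for $\dim W=2$ we have $s_1=0$ and $s_3=c_0$, so $T_2(xy^5)=0$ and $T_2(x^3y^3)=1$. The prediction holds through degree $6$.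

Now let $m=2$ and divide by the image of $(x^4,y^4)$. Nothing is lost in degrees up to $4$, since $[x^4]=[y^4]=0$. In degree $5$ the class $[xy^4]$ dies, and in degree $6$ the image of the ideal is spanned by $[xy^5]=[x^2y^4]$. Hence $\operatorname{Hilb}(Q_G,t)=1+t^2(1+t+t^2)+t^6$. The middle term is $D_1/\mathfrak r_1=\mathbb{F}_2[w]/(w^3)$, from $X^4\equiv w^3X\pmod{X^2+wX}$. Reflecting degrees by $d\mapsto6-d$ gives $t^6+t^2(1+t+t^2)+1$, which is the right side of \eqref{eq:LRS}; the invariants are $1$, $x^2+xy+y^2$, $x^2y+xy^2$, $x^2y^2=(x^2+xy+y^2)^2$ and $x^3y^3$, matching the $1+3+1$ subspaces of $\mathbb{F}_4$.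

The lower bounds generalize directly. The upper bounds were found by inspection, and the general proof needs a systematic replacement.

\section{Surjectivity of $T$}\label{sec:lower}

To hit a prescribed element of $D_k$ without disturbing $T_0,\dots,T_{k-1}$, we want a polynomial that vanishes at every $\varphi$ of rank less than $k$; the factors $f_{U_{i-1}}(x_i)$ achieve this. To evaluate $T_k$ on it we pad each factor to degree exactly $q^k-1$ in $x_i$, so that Lemma~\ref{lem:power} sees only the leading coefficient. For $1\le k\le n$ put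
\[
\Gamma_k=\prod_{i=2}^kf_{U_{i-1}}(x_i)^{q^{k-i+1}-1}\,x_i^{q^{i-1}-1}\cdot\prod_{i>k}x_i^{q^k-1}.
\]
For $h\in D_k$ let $\tilde h\in S(U_k)$ be its image under any isomorphism $W\to U_k$; by invariance it does not depend on the choice. We leave the exponent of $x_1$ free, since Section~\ref{sec:quot} needs other values than $q^k-1$.

\begin{lemma}\label{lem:test}
Let $1\le k\le n$, $a\ge1$, $h\in D_k$ and $F=x_1^a\,\Gamma_k\,\tilde h$. Then $T_j(F)=0$ for $j<k$, and $T_k(F)=h\,s_a(W)/c_0$.
\end{lemma}

\begin{proof}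
Suppose $\varphi(x_1),\dots,\varphi(x_k)$ are linearly dependent. Then $\varphi(x_1)=0$, or $\varphi(x_i)\in\varphi(U_{i-1})$ for some $2\le i\le k$. As $a\ge1$ and $q^{k-i+1}-1\ge1$, the product $x_1^a\Gamma_k$ vanishes at $\varphi$. This applies to every $\varphi$ into a space of dimension $j<k$, so $T_j(F)=0$. If $\dim W=k$ and $x_1^a\Gamma_k$ does not vanish at $\varphi:V\to W$, then $\varphi|_{U_k}$ is an isomorphism onto $W$ and $\tilde h(\varphi)=h$. Hence $T_k(F)=h\,T_k(x_1^a\Gamma_k)$.

For $2\le i\le n$ the $i$-th factor of $\Gamma_k$ is monic in $x_i$ of degree $q^k-1$ with coefficients in $S(U_{i-1})$; for $i\le k$ the degree is $q^{i-1}(q^{k-i+1}-1)+q^{i-1}-1=q^k-1$. Sum over $\varphi(x_n)\in W$ first, then over $\varphi(x_{n-1})$, and so on down to $\varphi(x_2)$. By Lemma~\ref{lem:power} each of these $n-1$ sums equals $s_{q^k-1}=c_0$. The last sum, over $\varphi(x_1)$, is $s_a$.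
\end{proof}

\begin{proposition}\label{prop:surj}
For $n\ge1$ the map $T:A_n\to\bigoplus_{k=0}^nD_k(-n(q^k-1))$ is surjective, and $e_{n,d}\ge[t^d]\,t^{n(q^n-1)}H_n(t)$, where $[t^d]$ extracts the coefficient of $t^d$.
\end{proposition}

\begin{proof}
For each $k$ and $h\in D_k$ there is $y\in A_n$ with $T_j(y)=0$ for $j<k$ and $T_k(y)=h$: for $k=0$ take the constant $h$, and for $k\ge1$ take $a=q^k-1$ in Lemma~\ref{lem:test}. Given a target $(h_0,\dots,h_n)$ and $y$ with $T_j(y)=h_j$ for $j<k$, add to $y$ such an element for $h=h_k-T_k(y)$; after $n+1$ steps $T(y)$ is the target. For $k=n$ the test polynomial $x_1^{q^n-1}\Gamma_n\tilde h$ is divisible by $\Lambda_n$, so $T_n$ maps $E_n$ onto $D_n$.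
\end{proof}

\section{The transfer}\label{sec:transfer}

It remains to bound $a_{n,d}$ from above. For fixed $d>0$ we know $a_{n,d}=0$ when $n$ is large, so it is natural to descend in $n$ by a map $A_{n+1}\to A_n$. Passing to one quotient $\hat V/K$ of a space $\hat V$ of dimension $n+1$ is not invariant, but the sum over all lines is. Define
\[
\operatorname{tr}:A_{n+1}\to A_n,\qquad \operatorname{tr}[F]=\sum_{K\subset\hat V}\bigl[F|_{\hat V/K}\bigr],
\]
with $K$ running over the lines of $\hat V$. An element $\sigma\in\mathrm{GL}(\hat V)$ induces an isomorphism $\hat V/\sigma^{-1}K\to\hat V/K$ taking $F|_{\hat V/\sigma^{-1}K}$ to $(\sigma F)|_{\hat V/K}$, so $\sigma$ permutes the summands and $\operatorname{tr}$ is well defined. It preserves degree, and it kills $E_{n+1}$ because $\Lambda_{n+1}$ vanishes in every quotient by a line. Put $I_n=\operatorname{tr}(A_{n+1})$ and $C_n=A_n/I_n$.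

\begin{remark}\label{rem:guide}
The following computation is not needed for the proof, but it shows what to prove. For $0\le k\le n$ and $y\in A_{n+1}$ we have $T_k(\operatorname{tr}y)=c_0T_k(y)$. Indeed, $c_0^nT_k(\operatorname{tr}[F])=\sum_\varphi N(\varphi)F(\varphi)$, where $\varphi$ runs over $\operatorname{Hom}(\hat V,W)$ and $N(\varphi)$ is the number of lines in $\ker\varphi$; as $\dim W<\dim\hat V$, the kernel has dimension $j\ge1$ and $N(\varphi)=1+q+\dots+q^{j-1}=1$ in $\mathbb{F}_q$. So if Theorem~\ref{thm:S} holds for $n$ and $n+1$, then $\operatorname{tr}$ is the map $(h_0,\dots,h_{n+1})\mapsto(c_0h_0,\dots,c_0h_n)$. Its kernel is a copy of $D_{n+1}$, and its cokernel is $\bigoplus_{k=1}^n(D_k/c_0D_k)(-n(q^k-1))$. Now $D_k/c_0D_k=\mathbb{F}_q[c_1,\dots,c_{k-1}]$ has generators of degrees $q(q^{k-1}-q^{i-1})$, that is,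
\begin{equation}\label{eq:H}
(1-t^{q^k-1})H_k(t)=H_{k-1}(t^q),\qquad n(q^k-1)=n(q-1)+q\cdot n(q^{k-1}-1).
\end{equation}
So $C_n$ should look like the summands $0,\dots,n-1$ of $A_n$ with degrees multiplied by $q$ and shifted by $n(q-1)$. This points to the map $F\mapsto(x_1\cdots x_n)^{q-1}F^q$ from $A_n/E_n$ to $C_n$.
\end{remark}

\begin{example}\label{ex:n1}
Let $n=1$. A basis of $A_1$ is $[x^d]$ with $(q-1)\mid d$. The lines $K\subset\langle x_0,x_1\rangle$ are the kernels of the maps $x_0\mapsto\alpha_0x$, $x_1\mapsto\alpha_1x$ with $(\alpha_0:\alpha_1)\in\mathbb{P}^1(\mathbb{F}_q)$. Thus $\operatorname{tr}[1]=(q+1)[1]=[1]$, and $\operatorname{tr}[x_0^ax_1^b]=(q-1)[x^{a+b}]$ for positive multiples $a,b$ of $q-1$. Since $A_2$ vanishes in degree $q-1$, the space $C_1$ is one-dimensional, spanned by $[x^{q-1}]$, as predicted.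
\end{example}

For the map of Remark~\ref{rem:guide} to be onto $C_n$, every monomial with an exponent $\not\equiv-1\pmod q$ must lie in $I_n$. This is the key lemma.

\begin{lemma}\label{lem:key}
Let $n\ge1$, $V=\langle x\rangle\oplus V''$ with $\dim V''=n-1$, and $z\in S(V'')$. Let $d\ge0$ with $(q-1)\mid d$ and $q\nmid d+1$. Then $[x^dz]\in I_n$.
\end{lemma}

The hypothesis $q\nmid d+1$ cannot be dropped: $[x^{q-1}]\notin I_1$ by Example~\ref{ex:n1}. The idea is to double the variable $x$. Let $U=\langle x_0,x_1\rangle$ and $\hat V=U\oplus V''$, and seek $\theta\in S(U)$ of degree $d$ such that in $\operatorname{tr}[\theta z]$ the lines inside $U$ give a nonzero multiple of $[x^dz]$ and all other lines cancel.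

\begin{example}\label{ex:q2}
Let $q=2$, $n=2$, $d=2$, $z=y^b$ with $b\ge1$, and $\theta=x_0^2+x_0x_1+x_1^2$, which is $\mathrm{GL}(U)$-invariant. Of the seven lines of $\hat V$, the three in $U$ give $[x^2y^b]$ each, as $\theta=1$ at the three points of $\mathbb{P}^1(\mathbb{F}_2)$. The line $\langle y\rangle$ gives $0$. For $\ell\in U\setminus0$ the line $\langle\ell-y\rangle$ has quotient $U$ with $y\mapsto\ell$ and gives $[\ell^b\theta]$. These three classes are equal, and $[x_0^b\theta]=[x_0^{b+2}]+[x_0^{b+1}x_1]+[x_0^bx_1^2]=0$ by \eqref{eq:q2rel}. So $\operatorname{tr}[\theta y^b]=[x^2y^b]$. In degree $6$ this puts $[x^2y^4]$ in $I_2$. The class $[x^3y^3]$ is not in $I_2$, because $T_2(I_2)\subset c_0D_2$ and $T_2(x^3y^3)=1$; it is $[xy\,F^2]$ with $F=xy$.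
\end{example}

Here $\theta=(x_0^{d+1}-x_1^{d+1})/(x_0-x_1)$. In general this choice yields the multiple $d+1$, which is useless when $p\mid d+1$. Dividing by a higher power of $x_0-x_1$ extracts the part of $d+1$ prime to $p$.

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Write $d+1=Pe$ with $P$ a power of $p$ and $p\nmid e$. Since $q\nmid d+1$ we have $P<q$, that is, $P\le q-1$ and $P-1<q-1$. Put $y=x_0-x_1$, so $y^P=x_0^P-x_1^P$, and
\[
\theta=x_0^{P-1}\,\frac{x_0^{d+1}-x_1^{d+1}}{y^P}=x_0^{P-1}\sum_{i=0}^{e-1}x_0^{Pi}x_1^{P(e-1-i)},\qquad\deg\theta=d .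
\]
We show $\operatorname{tr}[\theta z]=e\,[x^dz]$ by sorting the lines $K\subset\hat V$ into three types.

\medskip\noindent\emph{Type I: $K\subset U$.} As in Example~\ref{ex:n1}, these lines contribute $\bigl(\sum_{(\alpha_0:\alpha_1)}\theta(\alpha_0,\alpha_1)\bigr)[x^dz]$; the values do not depend on scaling because $(q-1)\mid d$. We have $\theta(1,1)=e$. For $\alpha\in\mathbb{F}_q$, $\alpha\ne1$, we have $\alpha^{d+1}=\alpha$, so $\theta(1,\alpha)=(1-\alpha)^{1-P}$; by \eqref{eq:sum} the sum over $\alpha\ne1$ is $-1$ if $P=1$ and $0$ if $P>1$, as then $0<P-1<q-1$. Finally $\theta(0,1)$ is $1$ if $P=1$ and $0$ if $P>1$. The total is $e$. If $n=1$ there are no other lines and the proof is complete. Let $n\ge2$.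

\medskip\noindent\emph{Type II: $K\subset V''$.} Here $\hat V/K=U\oplus V''/K$, and these lines contribute $[\theta]\cdot\operatorname{tr}[z]$ with $[\theta]\in A_2$, $\operatorname{tr}[z]\in A_{n-2}$.

\medskip\noindent\emph{Type III: the rest.} For each of the $q+1$ lines of $U$ fix a spanning vector $\ell$ and a vector $y_\ell$ with $U=\langle\ell,y_\ell\rangle$, and write $\theta=\theta_\ell(\ell,y_\ell)$. The lines of type III are $K=\langle\ell-v\rangle$ with $v\in V''\setminus0$, each occurring once. We have $\hat V/K=\langle y_\ell\rangle\oplus V''$ with $\ell\mapsto v$, so $\theta z$ becomes $\theta_\ell(v,y_\ell)z$. Group the $v$ by lines: $v=\lambda v_0$ with $\lambda\in\mathbb{F}_q^*$. For each line $\langle v_0\rangle$ choose a complement $V''=\langle v_0\rangle\oplus C$ and write $z=\sum_iv_0^iz_i$ with $z_i\in S(C)$. Scale $v_0$ by $\lambda^{-1}$, fixing $y_\ell$ and $C$, and then identify $\langle v_0,y_\ell\rangle$ with $U$ by $v_0\mapsto\ell$: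
\[
[\theta_\ell(\lambda v_0,y_\ell)v_0^iz_i]=\lambda^{-i}[\theta_\ell(v_0,y_\ell)v_0^i]\cdot[z_i]=\lambda^{-i}[\ell^i\theta]\cdot[z_i].
\]
Summing over $\lambda$ by \eqref{eq:sum}, type III contributes
\[
-\sum_{\langle v_0\rangle}\ \sum_{(q-1)\mid i}\Bigl(\sum_\ell[\ell^i\theta]\Bigr)\cdot[z_i].
\]
Under $C\cong V''/\langle v_0\rangle$ we have $z_0=z|_{V''/\langle v_0\rangle}$, so the terms with $i=0$ give $-(q+1)[\theta]\cdot\operatorname{tr}[z]=-[\theta]\cdot\operatorname{tr}[z]$, which cancels type II. What remains is a statement in two variables: for every $i>0$ with $(q-1)\mid i$,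
\begin{equation}\label{eq:two}
\sum_\ell[\ell^i\theta]=0\quad\text{in }A_2 .
\end{equation}
Each term depends only on the line $\langle\ell\rangle$. We treat the line $\langle y\rangle$ and the other $q$ lines separately.

\medskip\noindent\emph{The line $\langle y\rangle$.} Use the basis $(x_0,y)$, so $x_1=x_0-y$. Since $i\ge q-1\ge P$,
\[
y^i\theta=y^{i-P}x_0^{P-1}x_0^{d+1}-y^{i-P}x_0^{P-1}(x_0-y)^{d+1}
\]
is a difference of two polynomials. Apply $x_0\mapsto x_0+y$, $y\mapsto y$ to the second one. Then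
\[
[y^i\theta]=\bigl[y^{i-P}x_0^{d+1}\bigl(x_0^{P-1}-(x_0+y)^{P-1}\bigr)\bigr]=-\sum_{l=1}^{P-1}\binom{P-1}l\bigl[y^{i-P+l}x_0^{d+P-l}\bigr].
\]
The exponent of $x_0$ is $\equiv P-l\pmod{q-1}$ with $1\le P-l\le P-1<q-1$, so every term vanishes by Lemma~\ref{lem:mono}(a).

\medskip\noindent\emph{The other lines.} They are spanned by $v_\beta=x_0-\beta y$, $\beta\in\mathbb{F}_q$. In the basis $(v,y)$ with $v=v_\beta$ we have $x_0=v+\beta y$, $x_1=v+(\beta-1)y$, and
\[
y^P\theta=(v+\beta y)^{d+P}-(v+\beta y)^{P-1}\bigl(v+(\beta-1)y\bigr)^{d+1}.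
\]
Hence $[v_\beta^i\theta]=\sum_{j=0}^d\nu_j(\beta)\,[v^{i+d-j}y^j]$, where the classes on the right are elements of $A_2$ that do not depend on $\beta$, and
\[
\nu_j(\beta)=\binom{d+P}{P+j}\beta^{P+j}-\sum_{l=0}^{P-1}\binom{P-1}l\binom{d+1}{P+j-l}\beta^l(\beta-1)^{P+j-l}.
\]
By Lemma~\ref{lem:mono}(a) only $j$ with $(q-1)\mid j$ matter. For these, $\beta^{P+j}=\beta^P$ and $(\beta-1)^{P+j-l}=(\beta-1)^{P-l}$ for all $\beta\in\mathbb{F}_q$, because $P\ge1$ and $P-l\ge1$. So $\nu_j$ agrees on $\mathbb{F}_q$ with a polynomial of degree at most $P$ whose $\beta^P$-coefficient is $\binom{d+P}{P+j}-\sum_l\binom{P-1}l\binom{d+1}{P+j-l}$. This is $0$ by Vandermonde's identity. The degree is therefore at most $P-1<q-1$, and $\sum_\beta\nu_j(\beta)=0$. This proves \eqref{eq:two}.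

Thus $\operatorname{tr}[\theta z]=e[x^dz]$ with $p\nmid e$.
\end{proof}

Combining Lemma~\ref{lem:key} with Lemma~\ref{lem:mono}(a):
\begin{equation}\label{eq:kill}
\text{a monomial with some exponent }\not\equiv-1\!\!\pmod q\text{ has class in }I_n .
\end{equation}

\begin{lemma}\label{lem:frob}
Let $n\ge1$ and $\omega=(x_1\cdots x_n)^{q-1}$. The map $F\mapsto[\omega F^q]$ induces a surjective linear map $\Phi:A_n\to C_n$ that sends degree $d'$ to degree $n(q-1)+qd'$, and $\Phi(E_n)=0$.
\end{lemma}

\begin{proof}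
The map $F\mapsto F^q$ is $\mathbb{F}_q$-linear and commutes with $G$, so $[\omega(\sigma F)^q]=[\sigma^{-1}(\omega)F^q]$. The elements $\sigma$ with $[\omega(\sigma F)^q]\equiv[\omega F^q]\pmod{I_n}$ for all $F$ are closed under products, so it suffices to treat generators of the finite group $G$. Monomial matrices fix $\omega$. The transvection does not, and this is where $I_n$ is needed: from $(x_1-x_2)^{q-1}=(x_1^q-x_2^q)/(x_1-x_2)$,
\[
\tau^{-1}(\omega)=\Bigl(\sum_{i=0}^{q-1}x_1^ix_2^{q-1-i}\Bigr)x_2^{q-1}\cdots x_n^{q-1}.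
\]
The term $i=q-1$ is $\omega$. Since $F^q$ is a polynomial in the $x_j^q$, a term with $i<q-1$ times $F^q$ is a combination of monomials with $x_1$-exponent $\equiv i\not\equiv-1\pmod q$, which lie in $I_n$ by \eqref{eq:kill}. So $\Phi$ is well defined. By \eqref{eq:kill} again, $C_n$ is spanned by monomials with all exponents $\equiv-1\pmod q$, and these have the form $\omega F^q$ with $F$ a monomial. So $\Phi$ is onto.

Let $F\in S(V)$, $z=\Lambda_n\omega F^q$ and $\hat V=\langle x_0\rangle\oplus V$, and compute $\operatorname{tr}[x_0^{q^n-1}z]$. Lines $K\subset V$ contribute $0$ since $\Lambda_n|_{V/K}=0$. The other lines are $\langle x_0-v\rangle$, $v\in V$, with quotient $V$ and $x_0\mapsto v$. Therefore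
\[
\operatorname{tr}[x_0^{q^n-1}z]=[s_{q^n-1}(V)\,z]=\pm[\Lambda_n^{q-1}z]=\pm[\omega(\Lambda_nF)^q],
\]
and $\Phi[\Lambda_nF]=0$.
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:S}]
The graded map $T$ is onto (Proposition~\ref{prop:surj}), so it suffices to show for all $n\ge1$, $d\ge0$ that
\begin{equation}\label{eq:bound}
a_{n,d}\le[t^d]\sum_{k=0}^nt^{n(q^k-1)}H_k(t).
\end{equation}
The transfer relates $(n,d)$ to $(n+1,d)$, and $\Phi$ relates it to a smaller degree. So we use induction on $d$, and for fixed $d$ descending induction on $n$. For $d=0$ both sides are $1$. Let $d>0$. If $n(q-1)>d$ then $a_{n,d}=0$ by Lemma~\ref{lem:mono}, which starts the descent. Otherwise assume \eqref{eq:bound} for $(n+1,d)$ and for all smaller degrees, and put $d'=(d-n(q-1))/q<d$. The space $I_n$ is a quotient of $A_{n+1}/E_{n+1}$ and $C_n$ is a quotient of $A_n/E_n$, so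
\[
a_{n,d}=\dim(I_n)_d+\dim(C_n)_d\le(a_{n+1,d}-e_{n+1,d})+(a_{n,d'}-e_{n,d'}),
\]
where the second bracket is read as $0$ if $d'$ is not an integer. In each bracket the lower bound for $e$ in Proposition~\ref{prop:surj} removes the top summand of \eqref{eq:bound}. Hence
\[
a_{n,d}\le[t^d]\Bigl(\sum_{k=0}^nt^{(n+1)(q^k-1)}H_k(t)+t^{n(q-1)}\sum_{k=1}^{n}t^{qn(q^{k-1}-1)}H_{k-1}(t^q)\Bigr).
\]
The term $k=0$ of the first sum is $1$ and does not affect the coefficient of $t^d$. By \eqref{eq:H} the remaining terms add up to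
\[
\sum_{k=1}^nt^{n(q^k-1)}H_k(t)\bigl(t^{q^k-1}+1-t^{q^k-1}\bigr)=\sum_{k=1}^nt^{n(q^k-1)}H_k(t),
\]
which gives \eqref{eq:bound} for $d>0$.
\end{proof}

\section{Dividing by a $q$-polynomial}\label{sec:quot}

Let $B$, $g$ and $M_g$ be as in Theorem~\ref{thm:family}; the case $B=\mathbb{F}_q$, $g=X^{q^m}$ gives $M_g=Q$. We treat all cases together.

\begin{lemma}\label{lem:rem}
Let $\dim W=k$. For $l\ge0$ the remainder of $X^{q^l}$ on division by $f_W$ in $D_k[X]$ has the form $\sum_{j<k}r_j^{(l)}X^{q^j}$, with $r_j^{(l)}$ zero or homogeneous of degree $q^l-q^j$. The remainder of $g$ in $(B\otimes D_k)[X]$ is $\sum_{j<k}r_j(g)X^{q^j}$ with $r_j(g)=r_j^{(m)}+\sum_{i<m}b_i\,r_j^{(i)}$.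
\end{lemma}

\begin{proof}
For $k=0$ the remainder is $0$. Let $k\ge1$. For $l<k$, $X^{q^l}$ is its own remainder. Given the form for $l$, raise the congruence to the $q$-th power and replace $X^{q^k}$ by $-\sum_jc_jX^{q^j}$. This gives $r_j^{(l+1)}=(r_{j-1}^{(l)})^q-(r_{k-1}^{(l)})^qc_j$ with $r_{-1}^{(l)}=0$, and both terms have degree $q^{l+1}-q^j$. The last claim is $B$-linearity of the remainder.
\end{proof}

Thus $r_j=r_j^{(m)}$. Let $\mathfrak r_k(g)=(r_0(g),\dots,r_{k-1}(g))\subset B\otimes D_k$. A coinvariant space is the cokernel of the map $\bigoplus_{\sigma\in G}M\to M$, $(u_\sigma)\mapsto\sum(\sigma u_\sigma-u_\sigma)$, so coinvariants commute with base change. In particular $(B\otimes S)_G=B\otimes A_n$, and by Theorem~\ref{thm:S} the $B$-linear extension of $T$, again written $T$, maps it isomorphically onto $\bigoplus_kB\otimes D_k$. The identity $c_0^nT_k(F)=\sum_\varphi F(\varphi)$ holds in $B\otimes S(W)\supset B\otimes D_k$, and $c_0$ is a nonzerodivisor there because $B$ is free over $\mathbb{F}_q$.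

\begin{proposition}\label{prop:image}
The map $T$ induces $(M_g)_G\cong\bigoplus_{k=0}^{\min(n,m)}(B\otimes D_k)/\mathfrak r_k(g)$.
\end{proposition}

\begin{proof}
Let $J\subset B\otimes A_n$ be the image of the ideal $(g(x_1),\dots,g(x_n))$, so that $(M_g)_G=(B\otimes A_n)/J$. We claim $T(J)=\bigoplus_{k=0}^n\mathfrak r_k(g)$.

Since $f_W(w)=0$ for $w\in W$,
\begin{equation}\label{eq:gw}
g(w)=\sum_{j<k}r_j(g)\,w^{q^j}\qquad(w\in W).
\end{equation}
Applying this to $w=\varphi(x_i)$ and summing over $\varphi$ gives $T_k(g(x_i)F)=\sum_jr_j(g)\,T_k(x_i^{q^j}F)\in\mathfrak r_k(g)$; for $k=0$ both sides are $0$. So $T(J)\subset\bigoplus_k\mathfrak r_k(g)$.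

For the converse we modify the first factor of the test polynomial so that it lies in the ideal and isolates one $r_i(g)$. Let $1\le k\le n$, $0\le i<k$, $h\in B\otimes D_k$, $a_i=q^k-1-q^i\ge0$, and $F=g(x_1)x_1^{a_i}\Gamma_k\tilde h$. Then $[F]\in J$. As $g(0)=0$, the factor $g(x_1)x_1^{a_i}$ is a $B$-combination of powers $x_1^a$ with $a\ge1$. By Lemma~\ref{lem:test} and $B$-linearity, $T_j(F)=0$ for $j<k$, and $T_k(F)=h\rho_i$, where by \eqref{eq:gw}
\[
\rho_i=c_0^{-1}\sum_{w\in W}g(w)w^{a_i}=\sum_{j<k}r_j(g)\,\frac{s_{q^j+a_i}(W)}{c_0}.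
\]
Here $q^j+a_i=q^k-1+q^j-q^i$, so by Lemma~\ref{lem:power} the coefficient of $r_j(g)$ is $0$ for $j<i$, is $1$ for $j=i$, and lies in $D_k$ for $j>i$. The system is unitriangular, so $\rho_0,\dots,\rho_{k-1}$ generate $\mathfrak r_k(g)$. Hence every $\rho\in\mathfrak r_k(g)$ is $T_k(y)$ for some $y\in J$ with $T_j(y)=0$ for $j<k$. Given a target $(h_k)\in\bigoplus_k\mathfrak r_k(g)$, correct successively as in Proposition~\ref{prop:surj}, starting from $y=0$ and $h_0=0$; each difference $h_k-T_k(y)$ lies in $\mathfrak r_k(g)$ by the first inclusion. This proves the claim.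

For $k>m$ the polynomial $g$ is its own remainder, so $r_m(g)=1$ and the summand is zero.
\end{proof}

The summands have a direct meaning. A homomorphism from $D_k$ to a field is a choice of a monic $q$-polynomial $f=X^{q^k}+\sum_i\gamma_iX^{q^i}$, and it kills $\mathfrak r_k(g)$ exactly when $f$ divides $g$. For $g=X^{q^m}-X$ such divisors are the $f_W$ with $W\subset\mathbb{F}_{q^m}$ a $k$-dimensional subspace, which recovers the orbits of Section~\ref{sub:orbits}. For $g=X^{q^m}$ all these points collapse to one.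

We recall two facts of graded commutative algebra. Let $R$ be a polynomial ring in $N$ variables of positive degrees over a field.
\begin{enumerate}
\item[(R1)] If $\rho_1,\dots,\rho_N\in R$ are homogeneous of positive degrees $\delta_1,\dots,\delta_N$ and $R/(\rho_1,\dots,\rho_N)$ is finite-dimensional (a \emph{homogeneous system of parameters}), then they form a regular sequence in any order, since $R$ is Cohen--Macaulay.
\item[(R2)] If $\rho_1,\dots,\rho_s$ is a homogeneous regular sequence of degrees $\delta_i$ on a graded $R$-module $L$ with finite-dimensional pieces, bounded below, then $\operatorname{Hilb}(L/(\rho)L,t)=\operatorname{Hilb}(L,t)\prod_i(1-t^{\delta_i})$.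
\end{enumerate}

\begin{proposition}\label{prop:grass}
Let $0\le k\le m$.
\begin{enumerate}
\item[(a)] $D_k/\mathfrak r_k$ is finite-dimensional with Hilbert series $\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$.
\item[(b)] $(B\otimes D_k)/\mathfrak r_k(g)$ is a free $B$-module of rank $\binom mk_q$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) A common zero $(\gamma_0,\dots,\gamma_{k-1})\in\overline{\mathbb{F}}_q^{\,k}$ of the $r_j$ gives a polynomial $f=X^{q^k}+\sum_i\gamma_iX^{q^i}$ dividing $X^{q^m}$. Then $f=X^{q^k}$ and all $\gamma_i=0$. By the Nullstellensatz each $c_i$ is nilpotent modulo $\mathfrak r_k$, so $D_k/\mathfrak r_k$ is finite-dimensional. The degrees $q^m-q^j$ are positive because $j<k\le m$. By (R1) and (R2) the Hilbert series is $H_k(t)\prod_{j<k}(1-t^{q^m-q^j})$.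

(b) The module for $(B,g)$ is obtained by base change from the universal case, in which $B=\mathbb{F}_q[b_0,\dots,b_{m-1}]$ is a polynomial ring. So assume this, and grade $B$ by $\deg b_i=q^m-q^i>0$. By Lemma~\ref{lem:rem}, $r_j(g)$ is homogeneous of degree $q^m-q^j$ and reduces to $r_j$ modulo $(b)=(b_0,\dots,b_{m-1})$. By (a) the $m+k$ elements $r_j(g),b_i$ are a homogeneous system of parameters of the polynomial ring $B\otimes D_k$, so by (R1) the $b_i$ form a regular sequence on $L=(B\otimes D_k)/\mathfrak r_k(g)$, and $L/(b)L=D_k/\mathfrak r_k$. Lifting a homogeneous basis of $L/(b)L$ gives a graded map $B\otimes(L/(b)L)\to L$, surjective by induction on the degree. By (R2) both sides have the same Hilbert series, so it is an isomorphism. The rank is $\dim D_k/\mathfrak r_k$, the value of the series in (a) at $t=1$.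
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Q}]
Take $B=\mathbb{F}_q$ and $g=X^{q^m}$ in Proposition~\ref{prop:image}. The isomorphism is graded when the $k$-th summand is shifted up by $n(q^k-1)$, and Proposition~\ref{prop:grass}(a) gives the Hilbert series.
\end{proof}

\section{Duality}\label{sec:dual}

Because $g$ is monic of degree $q^m$, the module $M_g=\bigotimes_{B}B[x_i]/(g(x_i))$ is $B$-free on the monomials with all exponents less than $q^m$. Let $\varepsilon:M_g\to B$ be the coefficient of the top monomial $\prod_ix_i^{q^m-1}$ in this basis.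

\begin{lemma}\label{lem:dual}
The map $\varepsilon$ is $G$-invariant, and the form $(F,F')\mapsto\varepsilon(FF')$ is perfect. Hence $M_g\cong\operatorname{Hom}_B(M_g,B)$ as $G$-modules and $M_g^G\cong\operatorname{Hom}_B((M_g)_G,B)$. In particular $G$ fixes the top monomial of $Q$.
\end{lemma}

\begin{proof}
We check invariance on generators. Monomial matrices permute the basis up to scalars and multiply the top monomial by $\prod_ic_i^{q^m-1}=1$, as $(q-1)\mid(q^m-1)$. The transvection $\tau$ sends a basis monomial $x_1^ax_2^b\cdots$ to itself plus terms $x_1^{a'}x_2^{b+a-a'}\cdots$ with $a'<a\le q^m-1$. Reducing the power of $x_2$ modulo $g(x_2)$ does not change the exponent of $x_1$, so $\varepsilon$ vanishes on these terms.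

For $n=1$ the Gram matrix $(\varepsilon(x^{i+j}))_{0\le i,j<q^m}$ has $0$ where $i+j<q^m-1$ and $1$ where $i+j=q^m-1$, so its determinant is $\pm1$. In general the form is a tensor product of $n$ such forms. It is $G$-invariant since $G$ acts by ring automorphisms preserving $\varepsilon$. An invariant element of $\operatorname{Hom}_B(M_g,B)$ is a $B$-linear map killing all $\sigma u-u$, that is, a map from $(M_g)_G$. In $Q$ the top monomial spans the top degree and $\varepsilon$ is injective there.
\end{proof}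

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N=n(q^m-1)$. On $Q$ the map $\varepsilon$ vanishes outside degree $N$, so the form restricts to perfect invariant pairings $Q_d\times Q_{N-d}\to\mathbb{F}_q$, and $\dim(Q_d)^G=\dim(Q_{N-d})_G$. Thus $\operatorname{Hilb}(Q^G,t)=t^N\operatorname{Hilb}(Q_G,t^{-1})$. From $\frac{1-t^{-a}}{1-t^{-b}}=t^{b-a}\frac{1-t^a}{1-t^b}$, applied to each of the $k$ factors with $a-b=q^m-q^k$,
\[
\genfrac{[}{]}{0pt}{}{m}{k}_{q,t^{-1}}=t^{-k(q^m-q^k)}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}.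
\]
So the $k$-th term of Theorem~\ref{thm:Q} acquires the exponent
\[
n(q^m-1)-n(q^k-1)-k(q^m-q^k)=(n-k)(q^m-q^k),
\]
which is \eqref{eq:LRS}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
By Propositions~\ref{prop:image} and~\ref{prop:grass}(b), $L=(M_g)_G$ is free of rank $\sum_{k\le\min(n,m)}\binom mk_q$, and by Lemma~\ref{lem:dual} so is $M_g^G\cong\operatorname{Hom}_B(L,B)$. Let $B\to B'$ be a homomorphism and $g'$ the image of $g$. Then $M_{g'}=B'\otimes_BM_g$, and $(M_{g'})_G=B'\otimes_BL$ because coinvariants commute with base change. The map $\varepsilon$ for $g'$ is the base change of $\varepsilon$ for $g$, so under Lemma~\ref{lem:dual} the natural map $B'\otimes_BM_g^G\to M_{g'}^G$ becomes $B'\otimes_B\operatorname{Hom}_B(L,B)\to\operatorname{Hom}_{B'}(B'\otimes_BL,B')$. This is an isomorphism because $L$ is free of finite rank.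
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dickson}
L.~E.~Dickson, \emph{Trans. AMS} \textbf{12} (1911).

\bibitem{GLG}
\emph{General Linear Groups},
\texttt{http://www.math.umn.edu:80/\~{}reiner/Talks/AisenstadtTalk2.pdf}.

\bibitem{Wilkerson}
C.~Wilkerson, \emph{A primer on the Dickson invariants}.

\end{thebibliography}
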